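\title{Infinite Ramanujan graphs are non-Liouville}

\begin{abstract}
A connected infinite $d$-regular graph is Ramanujan if its simple random walk has the same spectral radius $2\sqrt{d-1}/d$ as the walk on the $d$-regular tree $T_d$. We prove the conjecture of Benjamini and Kozma that for $d\ge3$ every such graph carries a nonconstant bounded harmonic function. The Ramanujan inequality forces spheres to grow like $(d-1)^n$, and this growth produces a subset of positive harmonic measure in the boundary of the universal cover that is disjoint from its translates under the deck group. We show further that the deck group acts completely dissipatively on the boundary and that the space of bounded harmonic functions is isometric to $L^\infty[0,1]$, even when the Ramanujan inequality holds only off a finite set of vertices. The threshold is sharp: there are $d$-regular Liouville graphs with spectral radius arbitrarily close to that of $T_d$.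
\end{abstract}

\section{Introduction}

\subsection{The question}

Throughout, $X$ is a connected infinite simple graph in which every vertex has exactly $d\ge3$ neighbors, and $q=d-1\ge2$. The simple random walk on $X$ moves from a vertex to a uniformly chosen neighbor. Its Markov operator $Pf(x)=\frac1d\sum_{y\sim x}f(y)$ is bounded and self-adjoint on the real Hilbert space $\ell^2(X)$, and $\rho(X)=\|P\|$ is the \emph{spectral radius} of $X$. Let $A=dP$ be the adjacency operator; the entry $A^n(x,y)$ counts the walks of length $n$ from $x$ to $y$. For every vertex $o$,
\begin{equation}\label{eq:rho}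
d\rho(X)=\sup_{f}\frac{\langle Af,f\rangle}{\|f\|^2}=\limsup_{n\to\infty}A^n(o,o)^{1/n},
\end{equation}
the supremum being over finitely supported $f\ne0$. The first equality holds because $|\langle Af,f\rangle|\le\langle A|f|,|f|\rangle$. For the second, $A^n(o,o)\le\|A\|^n$; conversely, if $f\ge0$ is finitely supported and $\|f\|=1$, Jensen's inequality for the spectral measure of $f$ gives $\langle Af,f\rangle^{2n}\le\sum_{x,y}f(x)f(y)A^{2n}(x,y)$, and $A^{2n}(x,y)\le A^{2n+j}(o,o)$ with $j=\operatorname{dist}(o,x)+\operatorname{dist}(o,y)$. Thus $\rho(X)$ is the exponential rate of decay of the return probabilities $d^{-n}A^n(o,o)$.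

The $d$-regular tree $T=T_d$ is the universal cover of $X$: there is a surjection $\pi\colon T\to X$ that maps the neighbors of each vertex $v$ bijectively onto the neighbors of $\pi(v)$. Closed walks at a vertex of $T$ project injectively to closed walks in $X$, so
\[
1\ \ge\ \rho(X)\ \ge\ \rho(T)=\frac{2\sqrt{q}}{d},
\]
where the value of $\rho(T)$ is the known one. The graph $X$ is \emph{Ramanujan} if $\rho(X)=\rho(T)$, that is, if the walk returns as rarely, on the exponential scale, as the degree allows. Infinite Ramanujan graphs exist for every $d$: the tree is one, and so is every $X$ with exactly one cycle (Example~\ref{ex:unicyclic}). Apart from $T$, no Ramanujan graph is a Cayley graph (Kesten) or vertex-transitive (Paschke), so one cannot expect help from symmetry.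

A function $h$ on $X$ is \emph{harmonic} if $Ph=h$, and $X$ is \emph{Liouville} if every bounded harmonic function is constant. Bounded harmonic functions record where the walk eventually goes. On $T$, fix an edge $uv$ and let $h(x)$ be the probability that the walk started at $x$ is eventually on the side of $v$. This $h$ is harmonic by the Markov property, and by symmetry among the $q+1$ directions at a vertex, $h(u)=1/(q+1)$ and $h(v)=q/(q+1)$. So $T$ is non-Liouville. At the other extreme is $\mathbb{Z}^2$, where indicators of large squares in \eqref{eq:rho} give $\rho=1$, and where the walk is recurrent: a bounded harmonic function converges along the walk, which visits every vertex infinitely often, so the function is constant. One would guess that a graph whose walk escapes as fast as on the tree keeps enough of the branching of the tree to be non-Liouville. This is a conjecture of Benjamini and Kozma (2010), posed in \cite{talk}: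
\begin{quote}
\emph{Every connected infinite $d$-regular Ramanujan graph with $d\ge3$ is non-Liouville.}
\end{quote}
The restriction $d\ge3$ is needed: for $d=2$ the graph is $\mathbb{Z}=T_2$, whose harmonic functions are affine. There is also a reason for caution. The number $\rho(X)$ sees only an exponential rate, while bounded harmonic functions can be destroyed by very sparse modifications of a tree. Theorem~\ref{thm:sharp} below turns this into Liouville graphs with $\rho$ as close to $\rho(T)$ as one likes, so a proof of the conjecture has to use the exact value $2\sqrt q/d$.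

\subsection{Results}

Write $S_n(o)$ and $B_n(o)$ for the sphere and the ball of radius $n$ about $o$.

\begin{theorem}\label{thm:main}
If $X$ is Ramanujan, then for every vertex $o$
\[
\lim_{n\to\infty}q^{-n}|S_n(o)|\ \ge\ (\sqrt q-1)\sup_{N\ge1}q^{-N}|B_{N-1}(o)|\ \ge\ \frac{\sqrt q-1}{q}\ >\ 0,
\]
and $X$ is non-Liouville.
\end{theorem}

The second result describes all bounded harmonic functions, under a weaker hypothesis. For $f\in\ell^2(X)$ put
\[
Q(f)=2\sqrt q\,\|f\|^2-\langle Af,f\rangle .
\]
By \eqref{eq:rho}, $X$ is Ramanujan if and only if $Q(f)\ge0$ for all finitely supported $f$. The \emph{deck group} $\Gamma$ consists of the automorphisms $\gamma$ of $T$ with $\pi\circ\gamma=\pi$; it acts freely on the vertices of $T$ and transitively on each fiber $\pi^{-1}(x)$, and so it is countable. A \emph{ray} in $T$ is an infinite path without repeated vertices; an \emph{end} is a class of rays, two rays being equivalent if they share all but finitely many vertices. The ends form a compact metrizable space $\partial T$ on which $\Gamma$ acts by homeomorphisms. The simple random walk on $T$ converges almost surely to an end, and its law $\nu_v$ for the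 walk started at $v$ is the \emph{harmonic measure} seen from $v$. All $\nu_v$ have the same null sets; $\nu$ denotes any one of them. Details are recalled in Section~\ref{sec:boundary}.

\begin{theorem}\label{thm:dissipative}
Suppose there is a finite set $K$ of vertices of $X$ such that $Q(f)\ge0$ for all finitely supported $f$ vanishing on $K$. (If $X$ is Ramanujan, take $K=\emptyset$. Such a $K$ also exists whenever the spectral projection $\mathbf{1}_{(2\sqrt q,\infty)}(A)$ has finite rank.) Then $\Gamma$ acts completely dissipatively on $\partial T$: there is a Borel set $W\subset\partial T$ whose translates $\gamma W$, $\gamma\in\Gamma$, are pairwise disjoint and cover $\partial T$ up to a null set. Consequently the space of bounded harmonic functions on $X$ is isometric to $L^\infty(W,\nu)\cong L^\infty[0,1]$. In particular $X$ is non-Liouville.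
\end{theorem}

The hypothesis is strictly weaker than being Ramanujan. Let $q\ge5$, let $K$ be a complete graph on $d$ vertices, and hang a tree from each of its vertices so that the result is $d$-regular. The indicator of $K$ gives $d\rho(X)\ge q>2\sqrt q$, while each component of $X\setminus K$ is a subtree of $T$, so $Q(f)\ge0$ when $f$ vanishes on $K$.

\begin{theorem}\label{thm:sharp}
For all $d\ge3$ and $\epsilon_0>0$ there is a connected infinite $d$-regular Liouville graph $X$ with $\rho(X)<\rho(T_d)+\epsilon_0$.
\end{theorem}

Theorems~\ref{thm:main} and \ref{thm:sharp} together say that $\rho(T_d)$ is the largest constant $c$ such that $\rho(X)\le c$ forces $X$ to be non-Liouville.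

The proof of Theorem~\ref{thm:main} has an analytic half and a geometric half, linked by the number $\lim q^{-n}|S_n(o)|$. Section~\ref{sec:spheres} bounds this number from below by testing $Q$ on a radial function, and Section~\ref{sec:boundary} identifies it, up to a constant factor, with the harmonic measure of a subset of $\partial T$ that is disjoint from its translates. Section~\ref{sec:dissipative} proves Theorem~\ref{thm:dissipative} by running this argument from all base points at once. Section~\ref{sec:cogrowth} bounds $\rho$ by the number of non-backtracking closed walks, the tool for the construction in Section~\ref{sec:sharp}.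

\section{Growth of spheres}\label{sec:spheres}

Fix a vertex $o$ and write $|x|=\operatorname{dist}(o,x)$, $S_n=S_n(o)$, $B_n=B_n(o)$. Let $E_n$ be the number of edges between $S_n$ and $S_{n+1}$, and normalize by the growth of the tree:
\[
w_n=q^{-n}|S_n|,\qquad e_n=q^{-n-1}E_n .
\]
Always $w_0=1$ and $e_0=(q+1)/q$, and on $T$ we have $w_n=e_n=(q+1)/q$ for $n\ge1$. In general, a vertex of $S_n$ with $n\ge1$ has at least one neighbor in $S_{n-1}$ and therefore at most $q$ in $S_{n+1}$. Hence $|S_n|\le E_{n-1}$ and $E_n\le q|S_n|$, that is,
\begin{equation}\label{eq:interlace}
e_n\le w_n\le e_{n-1}\qquad(n\ge1).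
\end{equation}
So $(e_n)$ is nonincreasing, and the \emph{sphere density} $w(o)=\lim w_n=\lim e_n$ exists in every $d$-regular graph. We want to show that it is positive in a Ramanujan graph.

Since $d\|f\|^2-\langle Af,f\rangle=\sum_{xy}(f(x)-f(y))^2$, the sum running over the edges of $X$, and $d-2\sqrt q=(\sqrt q-1)^2$, we have
\[
Q(f)=\sum_{xy}(f(x)-f(y))^2-(\sqrt q-1)^2\|f\|^2 .
\]
Take $f$ radial, of the form $f(x)=q^{-|x|/2}c_{|x|}$ with $(c_n)_{n\ge0}$ finitely supported. Edges inside a sphere contribute nothing, and each of the $q^{n+1}e_n$ edges from $S_n$ to $S_{n+1}$ contributes $q^{-n-1}(\sqrt q\,c_n-c_{n+1})^2$. Therefore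
\begin{equation}\label{eq:radial}
Q(f)=\sum_{n\ge0}\Bigl[e_n(\sqrt q\,c_n-c_{n+1})^2-(\sqrt q-1)^2w_nc_n^2\Bigr].
\end{equation}
Call the $n$-th bracket the contribution of level $n$.

\subsection*{The simplest test function}
If $c_n=c_{n+1}=1$ and $n\ge1$, level $n$ contributes $(\sqrt q-1)^2(e_n-w_n)$, which is at most $0$ by \eqref{eq:interlace} and equal to $0$ on the tree. The profile $q^{-n/2}$ thus costs nothing on any number of levels, and the sign of $Q(f)$ is decided near $o$ and at the place where $f$ is cut off. At $o$ the choice $c_0=c_1=1$ has the wrong sign: it contributes $(\sqrt q-1)^2(e_0-w_0)=(\sqrt q-1)^2/q>0$. So we flatten $f$ there, taking $c_0=q^{-1/2}$ and $c_1=1$; then $f$ is constant on $B_1$ and level $0$ contributes $-(\sqrt q-1)^2/q$. Finally put $c_n=1$ for $1\le n\le M$ and $c_n=0$ for $n>M$. Level $M$ contributes $qe_M-(\sqrt q-1)^2w_M\le(2\sqrt q-1)w_M$. If $X$ is Ramanujan, then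
\[
0\le Q(f)\le-\frac{(\sqrt q-1)^2}{q}+(2\sqrt q-1)\,w_M\qquad\text{for all }M\ge1,
\]
and already $w(o)>0$: a fixed gain at $o$ must be paid for by the cutoff at a distant sphere, whose cost is proportional to $w_M$. This is where the exact value of $\rho(T)$ enters. If we knew only that $d\rho(X)\le2\sqrt q+\delta$, the nonnegative form would be $Q(f)+\delta\|f\|^2$, each level would carry an extra term $\delta w_n$, and these terms could pay for the gain instead.

\subsection*{The general test function}
The constant in Theorem~\ref{thm:main} comes from flattening on a larger ball and cutting off gradually. The next lemma makes no spectral assumption; the pointwise bound on $f$ is for use in Section~\ref{sec:dissipative}.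

\begin{lemma}\label{lem:test}
For every vertex $o$ and all integers $N,m\ge1$ there is a finitely supported $f$ on $X$ with $0\le f(x)\le q^{-|x|/2}$ and
\[
Q(f)\le-(\sqrt q-1)^2q^{-N}|B_{N-1}|+\Bigl(\sqrt q-1+\frac{\sqrt q}{m}\Bigr)e_{N+m}.
\]
\end{lemma}

\begin{proof}
Let $c_n=q^{(n-N)/2}$ for $n\le N$, $c_n=1$ for $N\le n\le N+m$, $c_n=(N+2m-n)/m$ for $N+m\le n\le N+2m$, and $c_n=0$ afterwards. Then $0\le c_n\le1$, which gives the pointwise bound for $f(x)=q^{-|x|/2}c_{|x|}$. For $n<N$ we have $\sqrt q\,c_n=c_{n+1}$ and $w_nc_n^2=q^{-N}|S_n|$, so the levels $n<N$ contribute exactly $-(\sqrt q-1)^2q^{-N}|B_{N-1}|$ to \eqref{eq:radial}. For $n\ge N$ use $w_n\ge e_n$ and the identity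
\[
(\sqrt q\,a-b)^2-(\sqrt q-1)^2a^2=(\sqrt q-1)(a^2-b^2)+\sqrt q\,(a-b)^2,
\]
both sides of which equal $(2\sqrt q-1)a^2-2\sqrt q\,ab+b^2$. Level $n$ contributes at most
\[
e_n\bigl[(\sqrt q-1)(c_n^2-c_{n+1}^2)+\sqrt q\,(c_n-c_{n+1})^2\bigr].
\]
This vanishes for $N\le n<N+m$. For $n\ge N+m$ the bracket is nonnegative and $e_n\le e_{N+m}$; moreover $\sum_{n\ge N+m}(c_n^2-c_{n+1}^2)=1$ and $\sum_{n\ge N+m}(c_n-c_{n+1})^2=m\cdot m^{-2}$. Adding up gives the bound.
\end{proof}

\begin{proposition}\label{prop:density}
If $X$ is Ramanujan, then $w(o)\ge(\sqrt q-1)\,q^{-N}|B_{N-1}(o)|$ for every vertex $o$ and every $N\ge1$. In particular $w(o)\ge(\sqrt q-1)/q$.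
\end{proposition}

\begin{proof}
In Lemma~\ref{lem:test} we have $Q(f)\ge0$. Let $m\to\infty$ and divide by $\sqrt q-1$, which is positive because $d\ge3$. For $N=1$, $|B_0|=1$.
\end{proof}

\section{From sphere density to harmonic functions}\label{sec:boundary}

\subsection*{Harmonic measure on the boundary of the tree}
For a vertex $v$ of $T$ and an end $\xi$ there is exactly one ray from $v$ in the class $\xi$. For $u\ne v$, the \emph{shadow} of $u$ seen from $v$ is the set of ends whose ray from $v$ passes through $u$. Shadows are open and closed and generate the topology of $\partial T$; for fixed $v$ and $n\ge1$, the shadows of the $(q+1)q^{n-1}$ vertices at distance $n$ from $v$ partition $\partial T$. Let $(Z_n)$ be the simple random walk on $T$ started at $v$. Away from $v$, its distance to $v$ increases with probability $q/(q+1)>\frac12$ at each step, so it tends to infinity almost surely. Then for each $j$ the $j$-th vertex of the geodesic from $v$ to $Z_n$ is eventually constant, and these vertices form a ray, whose end is $Z_\infty$. Its law is $\nu_v$. We use four facts.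
\begin{itemize}
\item[(a)] The shadow seen from $v$ of a vertex at distance $n\ge1$ has $\nu_v$-measure $1/((q+1)q^{n-1})$, since the automorphisms fixing $v$ permute these shadows transitively. In particular $\nu_v$ has no atoms.
\item[(b)] $\nu_v=\frac1d\sum_{u\sim v}\nu_u$, by conditioning on the first step. So $\nu_v\ge\nu_u/d$ for neighbors $u,v$, and all $\nu_v$ have the same null sets.
\item[(c)] $\nu_{\gamma v}(\gamma G)=\nu_v(G)$ for every automorphism $\gamma$ and Borel set $G$. With (b), $\gamma$ maps null sets to null sets.
\item[(d)] For a bounded Borel function $\varphi$ on $\partial T$, the function $h_\varphi(v)=\int\varphi\,d\nu_v$ is harmonic by (b), and $h_\varphi(Z_n)=\mathbb{E}[\varphi(Z_\infty)\mid Z_0,\dots,Z_n]$ by the Markov property. L\'evy's $0$--$1$ law, the almost sure convergence of $\mathbb{E}[\,Y\mid Z_0,\dots,Z_n]$ to $Y$ for a bounded variable $Y$ determined by the trajectory, gives $h_\varphi(Z_n)\to\varphi(Z_\infty)$ almost surely.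
\end{itemize}
Because $\Gamma$ is transitive on fibers, $h\mapsto h\circ\pi$ is a bijection from functions on $X$ to $\Gamma$-invariant functions on $T$. Because $\pi$ is bijective on neighbors, $h$ is harmonic if and only if $h\circ\pi$ is, and $(\pi(Z_n))$ is a simple random walk on $X$.

\begin{lemma}\label{lem:invariant}
Let $G\subset\partial T$ be a $\Gamma$-invariant Borel set. There is a harmonic function $h_G\colon X\to[0,1]$ with $h_G(\pi(v))=\nu_v(G)$ for all $v\in T$, and $h_G(\pi(Z_n))\to\mathbf{1}_G(Z_\infty)$ almost surely. If $G$ is neither null nor conull, $h_G$ is not constant.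
\end{lemma}

\begin{proof}
By (c), $\nu_{\gamma v}(G)=\nu_{\gamma v}(\gamma G)=\nu_v(G)$, so the harmonic function $v\mapsto\nu_v(G)$ descends to $X$. The convergence is (d). If $h_G$ is constant, the constant equals $\mathbf{1}_G(Z_\infty)$ almost surely, so $\nu_v(G)\in\{0,1\}$.
\end{proof}

\subsection*{A wandering set}
It remains to find an invariant set that is neither null nor conull. The difficulty is that $\Gamma$ can be large, so that the union of the translates of a small set may be conull. Call $\Omega\subset\partial T$ \emph{wandering} if $\gamma\Omega\cap\Omega=\emptyset$ for all $\gamma\ne1$. Inside a wandering set no such spreading occurs: if we cut $\Omega$ in two, the translates of one piece miss the other. To get a wandering set we take a subtree of $T$ that meets each fiber of $\pi$ once and keep the rays that never leave it. To make it large we choose the subtree along geodesics of $X$, so that it has $|S_n|$ vertices at distance $n$ and its measure is read off from the sphere density.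

\begin{lemma}\label{lem:wandering}
Let $o\in X$ and $\tilde o\in\pi^{-1}(o)$. There is a closed wandering set $\Omega\subset\partial T$ with $\nu_{\tilde o}(\Omega)=\frac{q}{q+1}\,w(o)$.
\end{lemma}

\begin{proof}
For each $x\ne o$ choose a neighbor $x^-$ in $S_{|x|-1}$. The edges $xx^-$ form a spanning tree $Y$ of $X$, and the path in $Y$ from $o$ to $x$ has length $|x|$. Lift this path to $T$ starting at $\tilde o$ and let $\tilde x$ be its endpoint. The path has no backtracking, so its lift is a geodesic of $T$, all of whose vertices are of the form $\tilde y$. Thus $\tilde Y=\{\tilde x:x\in X\}$ spans a subtree of $T$ containing $\tilde o$, the map $\pi$ is a bijection from $\tilde Y$ to the vertices of $X$, and $\tilde Y$ has $|S_n|$ vertices at distance $n$ from $\tilde o$.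

Let $\Omega_n$ be the union of the shadows, seen from $\tilde o$, of these $|S_n|$ vertices. Since $\tilde Y$ contains the geodesic from $\tilde o$ to each of its vertices, the closed sets $\Omega_n$ decrease, and $\Omega=\bigcap_n\Omega_n$ is the set of ends whose ray from $\tilde o$ stays in $\tilde Y$. By (a),
\[
\nu_{\tilde o}(\Omega)=\lim_n\frac{|S_n|}{(q+1)q^{n-1}}=\frac{q}{q+1}\,w(o).
\]
Let $\gamma\ne1$. The sets $\tilde Y$ and $\gamma\tilde Y$ are disjoint: if $v=\gamma u$ with $u,v\in\tilde Y$, then $\pi(u)=\pi(v)$, so $u=v$ is fixed by $\gamma$, while $\Gamma$ acts freely. If $\xi\in\Omega\cap\gamma\Omega$, the ray from $\tilde o$ to $\xi$ lies in $\tilde Y$ and the ray from $\gamma\tilde o$ to $\xi$ lies in $\gamma\tilde Y$. Two rays to the same end share a vertex, a contradiction.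
\end{proof}

\begin{example}\label{ex:triangle}
Let $X$ consist of a triangle $oab$ with $q-1$ trees hanging from each corner, so that $X$ is $d$-regular; it is Ramanujan by Example~\ref{ex:unicyclic}. Here $Y$ is $X$ without the edge $ab$. The sphere $S_2$ has $(q-1)q+2(q-1)=(q-1)(q+2)$ vertices and later spheres grow by the factor $q$, so $w(o)=(q-1)(q+2)/q^2$ and $\nu_{\tilde o}(\Omega)=1-\frac{2}{q(q+1)}$. In $T$ the triangle unrolls to a line, $\Gamma\cong\mathbb{Z}$ translates the line by multiples of $3$, and $\Omega$ is the set of ends that branch off the line at one of the three consecutive vertices $\tilde a,\tilde o,\tilde b$. What is missing from $\Omega$ is the two shadows at distance $2$ that continue along the line. The translates of $\Omega$ cover everything except the two ends of the line, so $W=\Omega$ is a set as in Theorem~\ref{thm:dissipative}.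
\end{example}

\begin{proposition}\label{prop:nonliouville}
If $w(o)>0$ for some vertex $o$, then $X$ is non-Liouville.
\end{proposition}

\begin{proof}
Take $\Omega$ as in Lemma~\ref{lem:wandering}, so $\nu_{\tilde o}(\Omega)>0$. Choose $n$ with $1/((q+1)q^{n-1})<\nu_{\tilde o}(\Omega)$. The shadows of the vertices at distance $n$ from $\tilde o$ partition $\partial T$, so one of them meets $\Omega$ in a set $\Omega'$ with $0<\nu_{\tilde o}(\Omega')<\nu_{\tilde o}(\Omega)$. The set $G=\bigcup_{\gamma}\gamma\Omega'$ is Borel, because $\Gamma$ is countable, and $\Gamma$-invariant. It contains $\Omega'$, and it is disjoint from $\Omega\setminus\Omega'$ because $\gamma\Omega'\cap\Omega=\emptyset$ for $\gamma\ne1$. So $G$ is neither null nor conull, and Lemma~\ref{lem:invariant} applies.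
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The inequalities are Proposition~\ref{prop:density}. They give $w(o)>0$, so $X$ is non-Liouville by Proposition~\ref{prop:nonliouville}.
\end{proof}

\section{Complete dissipativity}\label{sec:dissipative}

For a set $B\subset\partial T$ write $\Gamma B=\bigcup_\gamma\gamma B$. Nothing so far says that $\Gamma\Omega$ is conull for a single base point. The remedy is to use the sets $\Omega$ of all base points: at almost every position of the walk, the set based there has harmonic measure bounded below, and L\'evy's law converts such a uniform lower bound into full measure. We first dispose of the parenthetical claim in Theorem~\ref{thm:dissipative}, then prove the uniform bound. Let $Q(f,g)=2\sqrt q\langle f,g\rangle-\langle Af,g\rangle$ be the bilinear form of $Q$.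

\begin{lemma}\label{lem:rank}
If $\Pi=\mathbf{1}_{(2\sqrt q,\infty)}(A)$ has finite rank, there is a finite set $K$ with $Q(f)\ge0$ for all finitely supported $f$ vanishing on $K$.
\end{lemma}

\begin{proof}
We have $Q(g)=\int(2\sqrt q-\lambda)\,d\sigma_g(\lambda)$, where $\sigma_g$ is the spectral measure of $g$. It is carried by $(2\sqrt q,\infty)$ if $\Pi g=g$ and by the complement if $\Pi g=0$. So $Q$ is negative definite on the range of $\Pi$ and nonnegative on its kernel. Let $g_1,\dots,g_k$ be a basis of the range. The matrix $(Q(g_i,g_j))$ is negative definite, and it stays so when the $g_i$ are replaced by finitely supported $g_i'$ close to them in $\ell^2$. Then the $g_i'$ span a space $V$ of dimension $k$ on which $Q$ is negative definite. Let $K$ be the set of vertices at distance at most $1$ from the union of the supports of the $g_i'$. Suppose that $f$ is finitely supported, vanishes on $K$, and $Q(f)<0$. For $g\in V$ both $g$ and $Ag$ are supported in $K$, so $\langle f,g\rangle=0$ and $Q(f,g)=0$. Hence $Q(g+tf)=Q(g)+t^2Q(f)$, and $Q$ is negative definite on $V\oplus\mathbb{R}f$, of dimension $k+1$. This space contains a nonzero vector of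 the kernel of $\Pi$, which has rank $k$, and $Q\ge0$ there: a contradiction.
\end{proof}

The test function of Lemma~\ref{lem:test} need not vanish on $K$, but when it is centered far from $K$ it is exponentially small there, and removing its values on $K$ changes $Q$ very little.

\begin{lemma}\label{lem:uniform}
Under the hypothesis of Theorem~\ref{thm:dissipative} there is a finite set $K'$ such that $w(x)\ge\frac{\sqrt q-1}{2q}$ for all vertices $x\notin K'$.
\end{lemma}

\begin{proof}
If $K=\emptyset$, Proposition~\ref{prop:density} gives this with $K'=\emptyset$. Otherwise let $x\notin K$ and $R=\operatorname{dist}(x,K)$. Let $f$ be the function of Lemma~\ref{lem:test} with base point $x$ and $N=1$, and put $u=f\mathbf{1}_K$. Then $f-u$ vanishes on $K$, and $\langle f,u\rangle=\|u\|^2$, so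
\[
0\le Q(f-u)=Q(f)-2\sqrt q\,\|u\|^2+2\langle Af,u\rangle-\langle Au,u\rangle\le Q(f)+2\langle Af,u\rangle,
\]
where the last step uses $u\ge0$. On $K$ we have $f\le q^{-R/2}$, and at neighbors of $K$ we have $f\le q^{-(R-1)/2}$; thus $\langle Af,u\rangle\le d|K|q^{1/2-R}$. Insert the bound of Lemma~\ref{lem:test}, let $m\to\infty$ and divide by $\sqrt q-1$:
\[
w(x)\ge\frac{\sqrt q-1}{q}-\frac{2d|K|\,q^{1/2-R}}{\sqrt q-1}.
\]
The last term is at most $\frac{\sqrt q-1}{2q}$ once $R\ge R_0$, for some $R_0$ depending only on $q$ and $|K|$. Let $K'$ be the finite set of vertices at distance less than $R_0$ from $K$.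
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dissipative}]
\emph{The translates cover.} Enumerate the vertices of $X$ as $x_1,x_2,\dots$, choose a lift $v_i$ of $x_i$, and let $\Omega_i$ be the set given by Lemma~\ref{lem:wandering} for $x_i$ and $v_i$. The Borel sets $D=\bigcup_i\Gamma\Omega_i$ and $C=\partial T\setminus D$ are $\Gamma$-invariant. Since $C\cap\Omega_i=\emptyset$, the function $h_C$ of Lemma~\ref{lem:invariant} satisfies, by Lemma~\ref{lem:uniform},
\[
h_C(x_i)=\nu_{v_i}(C)\le1-\frac{q}{q+1}\,w(x_i)\le1-\frac{\sqrt q-1}{2(q+1)}\qquad(x_i\notin K').
\]
As $X$ is infinite and connected, there is an $\ell$ such that from every vertex some path of length at most $\ell$ ends outside $K'$. So the walk $\pi(Z_n)$ is outside $K'$ at some time in each block of $\ell+1$ consecutive times with conditional probability at least $d^{-\ell}$, and almost surely it is outside $K'$ infinitely often. Hence $\liminf_nh_C(\pi(Z_n))<1$ almost surely. But $h_C(\pi(Z_n))\to\mathbf{1}_C(Z_\infty)$, so $\mathbf{1}_C(Z_\infty)=0$ almost surely, and $C$ is null.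

\emph{The set $W$.} Put $W_i=\Omega_i\setminus\bigcup_{j<i}\Gamma\Omega_j$ and $W=\bigcup_iW_i$. The removed set is $\Gamma$-invariant, so $\Gamma W_i=\Gamma\Omega_i\setminus\bigcup_{j<i}\Gamma\Omega_j$. These sets are pairwise disjoint with union $D$; in particular $\Gamma W=D$ is conull. If $\gamma W_i$ meets $\gamma'W_j$, then $i=j$, and then $\gamma=\gamma'$ because $\Omega_i$ is wandering. So the translates of $W$ are pairwise disjoint.

\emph{Harmonic functions.} We use the Poisson representation on the tree \cite{Cartier}: the map $\varphi\mapsto h_\varphi$ of fact (d) is a linear isometry from $L^\infty(\partial T,\nu)$ onto the space of bounded harmonic functions on $T$ with the supremum norm. By (c), $h_{\varphi\circ\gamma}=h_\varphi\circ\gamma$. Since the map is injective, $h_\varphi$ is $\Gamma$-invariant if and only if $\varphi\circ\gamma=\varphi$ almost everywhere for every $\gamma\in\Gamma$. So the bounded harmonic functions on $X$ correspond isometrically to the $\Gamma$-invariant elements of $L^\infty(\partial T,\nu)$. Restrict such a $\varphi$ to $W$. The essential supremum of $|\varphi|$ on $\gamma W$ is the same as on $W$, because $\gamma$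 preserves null sets, and the countably many $\gamma W$ cover a conull set; so restriction is an isometry. It is onto $L^\infty(W,\nu)$: given a bounded Borel $\psi$ on $W$, set $\varphi(\gamma\xi)=\psi(\xi)$ for $\xi\in W$, which is well defined because the translates are disjoint, and $\varphi=0$ on $C$.

Finally $\nu(W)>0$, since otherwise $\Gamma W$ would be null, and $\nu$ has no atoms. An atomless Borel probability measure on a Borel subset of a complete separable metric space is isomorphic, modulo null sets, to Lebesgue measure on $[0,1]$. Applied to $\nu|_W/\nu(W)$, this gives $L^\infty(W,\nu)\cong L^\infty[0,1]$, which is not one-dimensional.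
\end{proof}

\section{Non-backtracking walks and the spectral radius}\label{sec:cogrowth}

To prove Theorem~\ref{thm:sharp} we need an upper bound for $\rho(X)$ on a graph that we build. Counting all closed walks is awkward, since most of them come from the tree and say nothing about $X$. A walk $x_0,x_1,\dots,x_n$ is \emph{non-backtracking} if $x_{i+1}\ne x_{i-1}$ for $0<i<n$. A tree has no closed walk of this kind with $n\ge1$, so such walks measure only the cycles of $X$. Let $A_n(x,y)$ be the number of non-backtracking walks of length $n$ from $x$ to $y$, and let $\alpha=\limsup_nA_n(o,o)^{1/n}$. The following is one inequality of the cogrowth formula.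

\begin{lemma}\label{lem:cogrowth}
If $t\ge\sqrt q$ and $t\ge\alpha$, then $d\rho(X)\le t+q/t$.
\end{lemma}

\begin{proof}
Let $\lambda=d\rho(X)$. The function $t\mapsto t+q/t$ increases from $2\sqrt q$ to $\infty$ on $[\sqrt q,\infty)$. So there is nothing to prove if $\lambda\le2\sqrt q$, and if $\lambda>2\sqrt q$ it suffices to show $\alpha\ge\beta$, where $\beta>\sqrt q$ solves $\beta+q/\beta=\lambda$.

The product $AA_n$ counts walks made of one step followed by a non-backtracking walk of length $n$. Such a walk is non-backtracking unless its second step reverses its first. In that case it is obtained from a non-backtracking walk of length $n-1$ from the same starting point by prefixing a step to a neighbor and back; the neighbor can be chosen in $q$ ways if $n\ge2$ (it must differ from the second vertex of the shorter walk) and in $q+1$ ways if $n=1$. Thus $A_0=I$, $A_1=A$, $AA_1=A_2+(q+1)I$, and $AA_n=A_{n+1}+qA_{n-1}$ for $n\ge2$. Comparing coefficients of $z^n$,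
\[
(1-zA+qz^2)\sum_{n\ge0}A_nz^n=(1-z^2)I ,
\]
where the series converges in norm for small $|z|$ because $A_n$ is symmetric with row sums $(q+1)q^{n-1}$. Write $1-zA+qz^2=(1+qz^2)(1-u(z)A)$ with $u(z)=z/(1+qz^2)$, invert, and take the $(o,o)$ entry. With $\mathcal{N}(z)=\sum A_n(o,o)z^n$ and $\mathcal{G}(u)=\sum A^n(o,o)u^n$ we get, for small $|z|$,
\begin{equation}\label{eq:cogrowth}
\mathcal{N}(z)=\frac{1-z^2}{1+qz^2}\,\mathcal{G}(u(z)).
\end{equation}
By \eqref{eq:rho}, $\mathcal{G}$ has radius of convergence $1/\lambda$. Suppose $\alpha<\beta$. Then $\mathcal{N}$ is analytic in a disc about $0$ of radius greater than $1/\beta$. Since $u'(z)=(1-qz^2)/(1+qz^2)^2>0$ on $[0,1/\sqrt q)$, an interval containing $1/\beta$, and $u(1/\beta)=1/\lambda$, the map $u$ sends $(0,1/\beta)$ onto $(0,1/\lambda)$. Both sides of \eqref{eq:cogrowth} are real-analytic on $(0,1/\beta)$, so they agree there. As $u'(1/\beta)\ne0$, the map $u$ has an analytic local inverse $z(u)$ near $1/\lambda$, and as $\beta\neq1$ the function $\frac{1+qz^2}{1-z^2}\mathcal{N}(z)$ with $z=z(u)$ is analytic in a small disc about $1/\lambda$. It equals $\mathcal{G}$ on a real interval to the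 left of $1/\lambda$, hence on the intersection of the small disc with $\{|u|<1/\lambda\}$. So $\mathcal{G}$ continues analytically to a neighborhood of $1/\lambda$. This contradicts Pringsheim's theorem: a power series with nonnegative coefficients and radius of convergence $r\in(0,\infty)$ has no analytic continuation to a neighborhood of the point $r$.
\end{proof}

\begin{example}\label{ex:unicyclic}
If $\alpha\le\sqrt q$, take $t=\sqrt q$: the graph is Ramanujan. Suppose $X$ has exactly one cycle and $o$ lies on it. A non-backtracking walk that leaves the cycle never returns to it, so a closed one winds around the cycle in one of two directions. Hence $A_n(o,o)\le2$ and $\alpha\le1$.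
\end{example}

\section{Liouville graphs near the threshold}\label{sec:sharp}

We need a graph with two competing properties: few non-backtracking closed walks, so that $\alpha$ is close to $\sqrt q$, and enough connections between branches that no bounded harmonic function can tell them apart. We grow a tree upward from $o$ and, at a sparse sequence of levels $U_1,U_2,\dots$, glue a small but fixed proportion of the vertices in pairs. If a vertex $s$ is glued from a descendant of $x$ and a descendant of $y$, then $h(s)$ is far from $h(x)$ or from $h(y)$ unless $h(x)$ and $h(y)$ are close. So at each stage the martingale $h(Z_n)$ must move by an amount proportional to its variance, which a bounded martingale cannot do forever. On the other side, a non-backtracking closed walk goes down about half the time and a down-step almost never involves a choice, so there are about $q^{n/2}$ such walks, provided that the glued vertices, where a walk can turn down, are far apart.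

One point needs care. Let $\mu$ be the hitting distribution on a level $U$, and suppose the tree above $x\in U$ has $N_x$ leaves, each reached through $x$ with probability about $\mu(x)/N_x$. To control the variance, the number $g(x,y)$ of gluings between the trees of $x$ and $y$ must satisfy $g(x,y)\min(\mu(x)/N_x,\mu(y)/N_y)\ge c\,\mu(x)\mu(y)$ with $c>0$ independent of the stage. If all $N_x$ were equal to $N$, this would require $\sum_yg(x,y)\ge cN(|U|-1)\mu(x)$, more than the $N$ available leaves when $\mu(x)$ is much larger than $1/|U|$. We therefore make the tree above $x$ deeper when $\mu(x)$ is larger, so that $N_x$ is proportional to $\mu(x)$ up to bounded factors. The price is that the levels are no longer at equal distances. It is kept small by making all the trees much deeper than these corrections.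

\subsection*{The construction}
Fix $\epsilon\in(0,1)$ and an integer $L\ge4$. We build finite connected graphs $X_0\subset X_1\subset\cdots$ and sets $U_k\subset X_k$, starting from $X_0=U_0=\{o\}$, such that every vertex of $X_k\setminus U_k$ has degree $d$ in $X_k$, and for $k\ge1$ every vertex of $U_k$ has degree $1$ or $2$ in $X_k$. For $x\in U_k$ let $m_x$ be $d$ minus this degree, so $m_o=q+1$ and $m_x\in\{q-1,q\}$ for $k\ge1$.

\emph{Stage $k$.} Let $\mu_k$ be the law of the first vertex of $U_k$ hit by the simple random walk on $X_k$ started at $o$. We shall see that $\mu_k>0$ on $U_k$. Put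
\[
t_k(x)=\Bigl\lfloor\log_q\frac{\mu_k(x)}{\min\mu_k}\Bigr\rfloor\ge0\qquad(x\in U_k),
\]
and choose an integer $H_k\ge L+1$ with $t_k(x)\le\epsilon H_k$ for all $x\in U_k$ and large enough for \eqref{eq:g} below. Attach to each $x\in U_k$ a new rooted tree, the \emph{cone} of $x$, of depth $H_k+t_k(x)$, in which the root $x$ has $m_x$ children and every other vertex that is not a leaf has $q$ children. It has $N_x=m_xq^{H_k+t_k(x)-1}$ leaves. A \emph{group} is the set of leaves that descend from one vertex $L$ levels below the leaves. That vertex is not the root, since the depth is at least $L+1$; so each group has $q^L$ leaves and there are $q^{-L}N_x$ groups. For distinct $x,y\in U_k$ let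
\begin{equation}\label{eq:g}
g(x,y)=\Bigl\lfloor q^{-L}\frac{N_xN_y}{\sum_{z\in U_k}N_z}\Bigr\rfloor\ \ge\ \frac12\,q^{-L}\frac{N_xN_y}{\sum_{z\in U_k}N_z}.
\end{equation}
The inequality holds for large $H_k$: each $N_x$ is $q^{H_k}$ times a number independent of $H_k$, so the quantities inside the floor are eventually all at least $1$, and $\lfloor s\rfloor\ge s/2$ for $s\ge1$. Since $\sum_{y\ne x}g(x,y)\le q^{-L}N_x$, we can reserve in the cone of $x$, for each $y\ne x$, a set of $g(x,y)$ groups, these sets being disjoint, and select one leaf in each reserved group. For each pair $\{x,y\}$ match the $g(x,y)$ leaves selected for $y$ in the cone of $x$ with the $g(y,x)=g(x,y)$ leaves selected for $x$ in the cone of $y$, and identify matched leaves. The resulting vertices are called \emph{special}. Let $X_{k+1}$ be the new graph and $U_{k+1}$ the set of leaves after identification; see Figure~\ref{fig:stage}. At stage $0$ there is one cone, $t_0(o)=0$, and nothing is identified.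

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed,gray] (-0.4,0)--(9.4,0) node[right,black]{$U_k$};
\draw[dashed,gray] (-0.4,3)--(9.4,3) node[right,black]{$U_{k+1}$};
\foreach \a in {0,1.5,3,4.5,6,7.5}
  \filldraw[fill=gray!20] (\a,3)--(\a+0.75,2)--(\a+1.5,3)--cycle;
\draw (0,3)--(2.25,0)--(4.5,3)--(6.75,0)--(9,3);
\draw[dotted,thick] (3.8,4)--(4.5,3)--(5.2,4);
\fill (2.25,0) circle (2pt) node[below]{$x$};
\fill (6.75,0) circle (2pt) node[below]{$y$};
\fill (4.5,3) circle (2pt) node[above=5pt]{$s$};
\draw[<->] (-0.3,2)--(-0.3,3) node[midway,left]{$L$ levels};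
\end{tikzpicture}
\caption{One stage of the construction. The cones of $x,y\in U_k$ are trees of slightly different depths, both drawn from $U_k$ to $U_{k+1}$. Each shaded triangle carries a group of $q^L$ leaves, of which at most one is glued. The special vertex $s$ is a leaf of the cone of $x$ identified with a leaf of the cone of $y$; it has two lower neighbors and is the root of a cone of the next stage (dotted).}
\label{fig:stage}
\end{figure}

Every edge lies in exactly one cone and so has a lower endpoint (nearer the root) and an upper one; steps of a walk are accordingly \emph{up} or \emph{down}. A special vertex has two lower neighbors, in different cones, and every other vertex except $o$ has exactly one. Hence $X=\bigcup_kX_k$ is a connected infinite simple $d$-regular graph, and every vertex other than $o$ has at most $q$ upper neighbors. Going down from $x\in U_k$ one reaches $o$ without meeting $U_k$ again; the reversed path shows $\mu_k(x)>0$. All edges leaving $X_k$ start at $U_k$, so $\mu_k$ is also the hitting distribution of $U_k$ for the walk on $X$, and this walk hits $U_k$ before $U_{k+1}$.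

\subsection*{The graph is Liouville}

\begin{lemma}\label{lem:liouville}
Every bounded harmonic function $h$ on $X$ is constant.
\end{lemma}

\begin{proof}
In this proof $(Z_n)$ is the simple random walk on $X$ from $o$. The hitting time $\tau_k$ of $U_k$ is almost surely finite because $X_k$ is finite and connected, and $\tau_k<\tau_{k+1}$. By optional stopping for the bounded martingale $h(Z_n)$, the sequence $M_k=h(Z_{\tau_k})$ is a martingale. Its increments are orthogonal, so $\operatorname{Var}M_{k+1}=\operatorname{Var}M_k+\mathbb{E}(M_{k+1}-M_k)^2$. Thus $\operatorname{Var}M_k$ is nondecreasing and $\sum_k\mathbb{E}(M_{k+1}-M_k)^2\le\|h\|_\infty^2$. We show that for $k\ge1$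
\begin{equation}\label{eq:variance}
\mathbb{E}(M_{k+1}-M_k)^2\ge\frac{q^{-L}}{96\,q^2}\operatorname{Var}M_k .
\end{equation}

\emph{From a root to a leaf.} From $x\in U_k$ the walk steps up with probability $m_x/(q+1)\ge\frac{q-1}{q+1}\ge\frac13$. Inside the cone its distance $j$ from the root increases with probability $q/(q+1)$ and decreases otherwise, so $q^{-j}$ is a martingale, and from $j=1$ the walk returns to $x$ before reaching a leaf with probability at most $1/q\le\frac12$. On the event that it steps up and reaches a leaf before returning to $x$, the leaf is uniformly distributed, because the automorphisms of the cone are transitive on leaves, and it is the first vertex of $U_{k+1}$ visited. By the strong Markov property, for every $s\in U_{k+1}$ that comes from a leaf of the cone of $x$,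
\[
\mathbb{P}(Z_{\tau_k}=x,\ Z_{\tau_{k+1}}=s)\ge\frac16\cdot\frac{\mu_k(x)}{N_x}.
\]

\emph{All leaves have comparable weight.} By the choice of $t_k$, $\mu_k(x)=\min\mu_k\cdot q^{t_k(x)+\theta}$ with $\theta\in[0,1)$. With $\kappa=q^{-H_k}\min\mu_k$ this gives $\mu_k(x)/N_x=\kappa\,q^{1+\theta}/m_x$, and since $q/2\le q-1\le m_x\le q$,
\[
\kappa\le\frac{\mu_k(x)}{N_x}\le2q\kappa .
\]
Hence $N_x\ge\mu_k(x)/(2q\kappa)$ and $\sum_zN_z\le1/\kappa$, and \eqref{eq:g} yields
\[
g(x,y)\,\kappa\ \ge\ \frac12\,q^{-L}\,\frac{\mu_k(x)\mu_k(y)}{4q^2\kappa^2}\cdot\kappa\cdot\kappa=\frac{q^{-L}}{8q^2}\,\mu_k(x)\mu_k(y).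
\]

\emph{Summation.} If $s$ is glued from the cones of $x$ and $y$, the events $\{Z_{\tau_k}=x,Z_{\tau_{k+1}}=s\}$ and $\{Z_{\tau_k}=y,Z_{\tau_{k+1}}=s\}$ each have probability at least $\kappa/6$, so they contribute to $\mathbb{E}(M_{k+1}-M_k)^2$ at least
\[
\frac\kappa6\bigl[(h(s)-h(x))^2+(h(s)-h(y))^2\bigr]\ge\frac\kappa{12}\,(h(x)-h(y))^2 .
\]
Summing over the special vertices of $U_{k+1}$,
\[
\mathbb{E}(M_{k+1}-M_k)^2\ge\frac{q^{-L}}{96\,q^2}\sum_{\{x,y\}\subset U_k}\mu_k(x)\mu_k(y)(h(x)-h(y))^2 .
\]
The sum over unordered pairs is the variance of $h$ under $\mu_k$, which proves \eqref{eq:variance}.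

The constant in \eqref{eq:variance} does not depend on $k$, so $\sum_k\operatorname{Var}M_k<\infty$, and a nondecreasing summable sequence of nonnegative numbers vanishes. Thus $M_k=\mathbb{E}M_k=h(o)$ almost surely, and $h=h(o)$ on $U_k$ because $\mu_k>0$. Any vertex $v$ lies in some $X_k$, and $h(v)$ is the expectation of $h$ at the first vertex of $U_k$ hit from $v$. So $h(v)=h(o)$.
\end{proof}

\subsection*{Counting non-backtracking closed walks}
Encode a walk by the word in $\uparrow,\downarrow$ that lists its up- and down-steps. When a non-backtracking walk turns from $\uparrow$ to $\downarrow$, it arrives from one lower neighbor and leaves to another, so the turning vertex is special. The purpose of the groups is the following.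

\begin{lemma}\label{lem:spacing}
Consecutive visits of a non-backtracking walk to special vertices are at least $L$ steps apart.
\end{lemma}

\begin{proof}
Let the walk be at a special vertex $s\in U_{k+1}$ at time $i$, and let $j>i$ be the next time it is at a special vertex. There is no turn from $\uparrow$ to $\downarrow$ at times strictly between, so the word of these $j-i$ steps is $\downarrow^a\uparrow^b$. Special vertices lie in the sets $U_l$, so vertices of a cone other than the root and the leaves are not special.

If $a=0$, the walk climbs the cone of $s$ and meets no special vertex before $U_{k+2}$, so $j-i\ge H_{k+1}>L$. If $a\ge L$ there is nothing to prove. Let $1\le a<L$. The first step enters a cone of stage $k$ in which $s$ comes from a leaf $\ell$, and after $a$ steps the walk is at the vertex $z$ of this cone $a$ levels below $\ell$. The cone has depth greater than $L$, so $z$ is not its root and is not special; hence $b\ge1$. The walk leaves $z$ upward along an edge other than the one by which it arrived. It meets no special vertex before it reaches, after $a$ up-steps, a leaf $\ell'\ne\ell$ of the same cone. Both leaves descend from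 $z$ and $a<L$, so they belong to the same group. As $\ell$ is the only glued leaf of its group, $\ell'$ is not special. So the walk keeps climbing to $U_{k+2}$, and $b\ge a+H_{k+1}>L$.
\end{proof}

\begin{lemma}\label{lem:alpha}
$\displaystyle\alpha\le\alpha_{\epsilon,L}:=q^{\frac{1+\epsilon}{2+\epsilon}}\;2^{1/L}\Bigl(\frac{eL}{2}\Bigr)^{2/L}$.
\end{lemma}

\begin{proof}
Consider non-backtracking walks of length $n\ge8$ from $o$ to $o$.

\emph{Words.} By Lemma~\ref{lem:spacing} such a walk visits special vertices at most $n/L+1$ times. So its word is a concatenation of at most $n/L+2$ blocks $\downarrow^a\uparrow^b$, and the letter changes at most $r=2n/L+4$ times; note $r\le n$ because $L\ge4$ and $n\ge8$. A word is determined by its first letter and the places where the letter changes, so the number of possible words is at most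
\[
2\sum_{j\le r}\binom nj\le2\Bigl(\frac nr\Bigr)^r\sum_{j=0}^n\binom nj\Bigl(\frac rn\Bigr)^j=2\Bigl(\frac nr\Bigr)^r\Bigl(1+\frac rn\Bigr)^n\le2\Bigl(\frac{en}{r}\Bigr)^r .
\]

\emph{Number of up-steps.} Since cones of the same stage have different depths, a closed walk may have more up-steps than down-steps, and we bound the excess. Define a height by $\operatorname{ht}=\sum_{l<k}H_l$ on $U_k$, and let it increase by $H_k/(H_k+t_k(x))$ along each edge of the cone of $x\in U_k$. All leaves of stage $k$ get height $\sum_{l\le k}H_l$, so this is consistent with the gluing. The increments lie in $[\frac1{1+\epsilon},1]$ because $t_k(x)\le\epsilon H_k$. In a closed walk with $n_\uparrow$ up-steps the total ascent equals the total descent, so $n_\uparrow/(1+\epsilon)\le n-n_\uparrow$, that is, $n_\uparrow\le\frac{1+\epsilon}{2+\epsilon}\,n$.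

\emph{Walks with a given word.} The first step has $q+1$ choices. Every later up-step has at most $q$, also at $o$, where the edge just used is excluded. A down-step is forced unless it starts at a special vertex, where there are at most two choices; all these binary choices can be read in order from one string of $\lfloor n/L\rfloor+1$ bits. Altogether
\[
A_n(o,o)\le2\Bigl(\frac{en}{r}\Bigr)^r\cdot\frac{q+1}{q}\,q^{\frac{1+\epsilon}{2+\epsilon}n}\cdot2^{\,n/L+1}.
\]
Take $n$-th roots and use $r/n\to2/L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For all $\epsilon\in(0,1)$ and $L\ge4$ the graph $X$ is Liouville by Lemma~\ref{lem:liouville}. We have $\alpha_{\epsilon,L}>\sqrt q$, since $\frac{1+\epsilon}{2+\epsilon}>\frac12$ and the other two factors exceed $1$. Lemmas~\ref{lem:cogrowth} and \ref{lem:alpha} give $d\rho(X)\le\alpha_{\epsilon,L}+q/\alpha_{\epsilon,L}$. As $\epsilon\to0$ and $L\to\infty$, $\alpha_{\epsilon,L}\to\sqrt q$, so the bound tends to $2\sqrt q=d\rho(T)$. Choose $\epsilon$ small and $L$ large enough that it is less than $d(\rho(T)+\epsilon_0)$.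
\end{proof}

The limit $L\to\infty$ cannot be taken within one graph. The constant in \eqref{eq:variance} degenerates like $q^{-L}$, and by Theorem~\ref{thm:main} and Proposition~\ref{prop:nonliouville} every Liouville graph, in particular each graph built here, has $\rho(X)>\rho(T)$ and sphere density $w(x)=0$ at every vertex $x$.

\begin{thebibliography}{9}

\bibitem{Cartier}
Cartier, 1972.

\bibitem{talk}
\emph{On Infinite Ramanujan Graphs},
\texttt{https://\allowbreak lorelei.math.uni-potsdam.de/\allowbreak fileadmin/\allowbreak user\_upload/\allowbreak Prof-GraphTh/\allowbreak Keller/\allowbreak 17\_SS\_Conference\_Talks/\allowbreak Nagnibeda.pdf}.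

\end{thebibliography}
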